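\title{The tensor product of reflexive algebras need not be reflexive}

\begin{abstract}
We construct reflexive algebras $\mathcal A$ and $\mathcal B$ on separable Hilbert spaces whose weak-$*$ tensor product $\mathcal A\otimes\mathcal B$ is not reflexive; its closure in the weak operator topology is not reflexive either. An operator that leaves every invariant subspace of $\mathcal A\otimes\mathcal B$ invariant is separated from $\mathcal A\otimes\mathcal B$ by a sum of two vector functionals. There is also a single reflexive algebra $\mathcal C$ for which the weak operator closure of $\mathcal C\otimes\mathcal C$ has infinite codimension in $\operatorname{Alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)$. On the other hand, $\mathcal A\otimes\mathcal B$ is reflexive as soon as one of the two reflexive algebras is finite dimensional. The construction starts from an infinite matrix with square zero, trace one and summable row bounds.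
\end{abstract}

\section{Introduction}\label{sec:intro}

Hilbert spaces in this paper are complex and separable, of finite or infinite dimension, and inner products are linear in the first variable. We write $L(H_1,H_2)$ for the bounded operators from $H_1$ to $H_2$, $L(H)=L(H,H)$, and $1$ for the identity operator. A \emph{vector functional} is a map $X\mapsto\langle Xh,k\rangle$ with $h\in H_1$, $k\in H_2$. The \emph{weak operator topology} (WOT) is the weakest topology that makes all vector functionals continuous. The \emph{weak-$*$} (or ultraweak) topology is the weakest one that makes all functionals $X\mapsto\sum_r\langle Xh_r,k_r\rangle$ with $\sum_r(\|h_r\|^2+\|k_r\|^2)<\infty$ continuous; it is finer than the WOT.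

For a set $\mathcal L$ of closed subspaces of $H$, let $\operatorname{Alg}\mathcal L$ be the algebra of all $X\in L(H)$ that leave every member of $\mathcal L$ invariant. For an algebra $\mathcal A\subseteq L(H)$, let $\operatorname{Lat}\mathcal A$ be the lattice of closed subspaces invariant under every operator in $\mathcal A$. A \emph{reflexive algebra} is a WOT-closed subalgebra $\mathcal A\subseteq L(H)$ with $1\in\mathcal A$ and $\mathcal A=\operatorname{Alg}\operatorname{Lat}\mathcal A$: an algebra that can be recovered from its invariant subspaces. For $\mathcal A\subseteq L(H)$ and $\mathcal B\subseteq L(K)$, the tensor product $\mathcal A\otimes\mathcal B\subseteq L(H\otimes K)$ is the weak-$*$ closed linear span of the operators $A\otimes B$ with $A\in\mathcal A$, $B\in\mathcal B$. It is a unital algebra, because multiplication is separately weak-$*$ continuous. We take the following question from \cite{HDP}.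

\medskip
\noindent\textbf{Question.} \emph{If $\mathcal A$ and $\mathcal B$ are reflexive algebras on separable Hilbert spaces, must $\mathcal A\otimes\mathcal B$ be reflexive?}
\medskip

It is known that the answer is yes when $\mathcal A$ and $\mathcal B$ are finite dimensional, and more generally when each of them has Kraus's property $S_\sigma$ (which is not used below). There are good reasons to guess yes in general. The two extreme cases are reflexive: $L(H)\otimes L(K)=L(H\otimes K)$, and a tensor product of algebras of diagonal operators is reflexive by Lemma~\ref{lem:diag}. Moreover, if $\mathcal M\in\operatorname{Lat}\mathcal A$ and $\mathcal N\in\operatorname{Lat}\mathcal B$, then $\mathcal M\otimes K$ and $H\otimes\mathcal N$ are invariant under $\mathcal A\otimes\mathcal B$. An operator that leaves all these subspaces invariant looks like a member of $\mathcal A$ from the side of $H$ and like a member of $\mathcal B$ from the side of $K$ (Section~\ref{sec:slices}), and one expects it to lie in $\mathcal A\otimes\mathcal B$. Even where this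 fails, $\mathcal A\otimes\mathcal B$ may have further invariant subspaces, not of product form, which can only help. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
There are reflexive algebras $\mathcal A\subseteq L(H)$ and $\mathcal B\subseteq L(K)$ on separable Hilbert spaces, an operator $X\in\operatorname{Alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)$, and a functional $\Theta$ on $L(H\otimes K)$ that is a sum of two vector functionals, such that $\Theta=0$ on $\mathcal A\otimes\mathcal B$ and $\Theta(X)=1$. Hence neither $\mathcal A\otimes\mathcal B$ nor its WOT closure is reflexive.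
\end{theorem}

\begin{theorem}\label{thm:size}
\begin{itemize}
\item[(a)] There is a reflexive algebra $\mathcal C$ on a separable Hilbert space such that the quotient $\operatorname{Alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)\big/\overline{\mathcal C\otimes\mathcal C}^{\,\mathrm{WOT}}$ is infinite dimensional.
\item[(b)] If $\mathcal A$ and $\mathcal B$ are reflexive algebras and one of them is finite dimensional as a vector space, then $\mathcal A\otimes\mathcal B$ is reflexive. So in any counterexample both algebras are infinite dimensional.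
\end{itemize}
\end{theorem}

The number two in Theorem~\ref{thm:main} cannot be lowered: by Lemma~\ref{lem:ref}, no single vector functional that vanishes on a unital algebra $\mathcal W$ can detect an operator in $\operatorname{Alg}\operatorname{Lat}\mathcal W$.

The proof has two independent ingredients. The first is a matrix of Davie type: an infinite matrix $D$ with $D^2=0$ and trace $1$ whose rows have summable bounds. It yields an operator that passes all product tests for a tensor product of two spaces of diagonal operators without lying in that tensor product. This is not yet a counterexample, since the separating functional is a vector functional. The second ingredient is algebraic. We deform the two spaces so that a vector functional vanishing on their tensor product produces an array of linear forms whose $2\times2$ minors vanish. Such an array is rigid enough to force the functional to be, up to finitely many terms, an absolutely convergent sum of product tests, while the separating functional survives as a sum of two vector functionals.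

Section~\ref{sec:ref} passes from algebras to linear spaces of operators, and Section~\ref{sec:slices} proves Theorem~\ref{thm:size}(b). Section~\ref{sec:model} treats the diagonal model and shows the algebraic idea on a $2\times2$ array. Sections~\ref{sec:T} and~\ref{sec:S} build the two spaces, Section~\ref{sec:key} contains the main argument, Section~\ref{sec:proofs} deduces the theorems, and Section~\ref{sec:matrix} constructs $D$.

\section{Reflexive spaces of operators}\label{sec:ref}

Let $[\,\cdot\,]$ denote norm closure. For a linear subspace $\mathcal S\subseteq L(H_1,H_2)$ put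
\[
\operatorname{Ref}\mathcal S=\{X\in L(H_1,H_2):\ Xh\in[\mathcal Sh]\ \text{ for every }h\in H_1\},
\]
and call $\mathcal S$ \emph{reflexive} (in the sense of Loginov and Shulman) if $\operatorname{Ref}\mathcal S=\mathcal S$.

\begin{lemma}\label{lem:ref}
Let $\mathcal S\subseteq L(H_1,H_2)$ be a linear subspace.
\begin{itemize}
\item[(a)] $\operatorname{Ref}\mathcal S$ is the common kernel of the vector functionals that vanish on $\mathcal S$. It is WOT closed and contains $\mathcal S$, and $\operatorname{Ref}\mathcal S'=\operatorname{Ref}\mathcal S$ for every subspace $\mathcal S'$ with $\mathcal S\subseteq\mathcal S'\subseteq\overline{\mathcal S}^{\,\mathrm{WOT}}$.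
\item[(b)] The common kernel of any family of vector functionals is reflexive.
\item[(c)] If $\mathcal A\subseteq L(H)$ is a unital algebra, then $\operatorname{Ref}\mathcal A=\operatorname{Alg}\operatorname{Lat}\mathcal A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The vector $Xh$ lies in the closed subspace $[\mathcal Sh]$ if and only if $\langle Xh,k\rangle=0$ for every $k$ orthogonal to $\mathcal Sh$. This is the first assertion. The others follow because vector functionals are WOT continuous, so the same ones vanish on $\mathcal S$ and on $\mathcal S'$.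

(b) If $\mathcal S$ is the common kernel of a family of vector functionals, then by (a) each of them vanishes on $\operatorname{Ref}\mathcal S$, so $\operatorname{Ref}\mathcal S\subseteq\mathcal S$.

(c) If $X\in\operatorname{Ref}\mathcal A$ and $h\in\mathcal M\in\operatorname{Lat}\mathcal A$, then $Xh\in[\mathcal Ah]\subseteq\mathcal M$. Conversely, $[\mathcal Ah]$ belongs to $\operatorname{Lat}\mathcal A$ and contains $h$, so $Xh\in[\mathcal Ah]$ for $X\in\operatorname{Alg}\operatorname{Lat}\mathcal A$.
\end{proof}

Thus a unital algebra is a reflexive algebra exactly when it is reflexive as a space, and a space is reflexive exactly when it is cut out by vector functionals. The next example and lemma show that whether a linear condition can be imposed by a vector functional depends on which off-diagonal operators are present.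

\begin{example}\label{ex:trace}
Let $\mathcal S$ be the $2\times2$ matrices of trace zero, and let $\langle\,\cdot\,h,k\rangle$ vanish on $\mathcal S$. The off-diagonal matrix units give $h_1\overline{k_2}=h_2\overline{k_1}=0$, and $\operatorname{diag}(1,-1)$ gives $h_1\overline{k_1}=h_2\overline{k_2}$. Then $(h_1\overline{k_1})^2=(h_1\overline{k_1})(h_2\overline{k_2})=(h_1\overline{k_2})(h_2\overline{k_1})=0$, so the functional is zero and $\operatorname{Ref}\mathcal S$ consists of all $2\times 2$ matrices. On diagonal matrices, however, the trace is the vector functional with $h=k=(1,1)$.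
\end{example}

For a countable set $J$ we let $t\in\ell^\infty(J)$ act on $\ell^2(J)$ as the diagonal operator $e_c\mapsto t_ce_c$. For $N\subseteq\ell^1(J)$ put $N^\perp=\{t\in\ell^\infty(J):\sum_ct_cf_c=0\text{ for all }f\in N\}$. We recall two consequences of the Hahn--Banach theorem for the duality $\ell^\infty(J)=\ell^1(J)^*$. If $N$ is a norm-closed subspace, then
\begin{equation}\label{eq:bipolar}
f\in\ell^1(J)\ \text{ and }\ \sum_ct_cf_c=0\ \text{ for all }t\in N^\perp\quad\Longrightarrow\quad f\in N;
\end{equation}
and every $\sigma(\ell^\infty,\ell^1)$-closed subspace of $\ell^\infty(J)$ has the form $N^\perp$.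

\begin{lemma}\label{lem:diag}
For every $N\subseteq\ell^1(J)$ the space $N^\perp\subseteq L(\ell^2(J))$ is reflexive. Every weak-$*$ closed space of diagonal operators on $\ell^2(J)$ is reflexive.
\end{lemma}

\begin{proof}
Write each $f\in N$ as $f_c=h_c\overline{k_c}$ with $h,k\in\ell^2(J)$; then $\langle th,k\rangle=\sum_ct_cf_c$ for diagonal $t$. So $N^\perp$ is the common kernel of these functionals $\langle\,\cdot\,h,k\rangle$ and of the functionals $\langle\,\cdot\,e_c,e_{c'}\rangle$, $c\ne c'$, and Lemma~\ref{lem:ref}(b) applies. On diagonal operators $\sum_r\langle th_r,k_r\rangle=\sum_ct_cf_c$ with $f_c=\sum_rh_r(c)\overline{k_r(c)}$ summable, so the weak-$*$ topology restricts to $\sigma(\ell^\infty,\ell^1)$, and the second assertion follows from the first.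
\end{proof}

Spaces are easier to design than algebras, and nothing is lost, because a space can be placed in the corner of a triangular algebra.

\begin{lemma}\label{lem:tri}
If $\mathcal S\subseteq L(H_1,H_2)$ is a reflexive space, then
\[
\mathcal A_{\mathcal S}=\left\{\begin{pmatrix}\alpha1&s\\0&\beta1\end{pmatrix}:\ \alpha,\beta\in\mathbb C,\ s\in\mathcal S\right\}\subseteq L(H_2\oplus H_1)
\]
is a reflexive algebra.
\end{lemma}

\begin{proof}
The product of the elements given by $(\alpha,s,\beta)$ and $(\alpha',s',\beta')$ is given by $(\alpha\alpha',\alpha s'+\beta's,\beta\beta')$, so $\mathcal A_{\mathcal S}$ is a unital algebra. Let $X=(X_{\mu\nu})_{\mu,\nu=1,2}\in\operatorname{Ref}\mathcal A_{\mathcal S}$. For $k\in H_2$ we have $[\mathcal A_{\mathcal S}(k,0)]=\mathbb C(k,0)$, so $X_{21}=0$ and $X_{11}k\in\mathbb Ck$. For $h\in H_1$ we have $[\mathcal A_{\mathcal S}(0,h)]\subseteq[\mathcal Sh]\oplus\mathbb Ch$, so $X_{22}h\in\mathbb Ch$ and $X_{12}h\in[\mathcal Sh]$. An operator for which every nonzero vector is an eigenvector is a scalar (compare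 the eigenvalues of independent vectors $h,h'$ with that of $h+h'$). Hence $X_{11}$ and $X_{22}$ are scalars, $X_{12}\in\operatorname{Ref}\mathcal S=\mathcal S$, and $X\in\mathcal A_{\mathcal S}$.
\end{proof}

The last lemma transports a failure of reflexivity from a corner to the whole space.

\begin{lemma}\label{lem:corner}
Let $\mathcal U\subseteq L(H_1,H_2)$ and $\mathcal W\subseteq L(H)$ be subspaces, and let $V_1:H_1\to H$, $V_2:H_2\to H$ be isometries with $V_2\,\mathcal U\,V_1^*\subseteq\mathcal W$ and $V_2^*\,\mathcal W\,V_1\subseteq\mathcal U$. Let $M\in\operatorname{Ref}\mathcal U$, and let $\Psi$ be a sum of two vector functionals with $\Psi=0$ on $\mathcal U$. Then $\widetilde M=V_2MV_1^*$ lies in $\operatorname{Ref}\mathcal W$, the map $\widetilde\Psi(Y)=\Psi(V_2^*YV_1)$ is a sum of two vector functionals with $\widetilde\Psi=0$ on $\mathcal W$, and $\widetilde\Psi(\widetilde M)=\Psi(M)$.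
\end{lemma}

\begin{proof}
For $\zeta\in H$ we have $\widetilde M\zeta\in V_2[\mathcal UV_1^*\zeta]\subseteq[V_2\mathcal UV_1^*\zeta]\subseteq[\mathcal W\zeta]$. The rest follows from $\langle V_2^*YV_1u,v\rangle=\langle YV_1u,V_2v\rangle$, from $V_2^*\mathcal WV_1\subseteq\mathcal U$, and from $V_2^*\widetilde MV_1=M$.
\end{proof}

\section{Slices and the finite-dimensional case}\label{sec:slices}

Let $\mathcal S\subseteq L(H_1,H_2)$ and $\mathcal T\subseteq L(K_1,K_2)$ be subspaces. Let $\mathcal S\odot\mathcal T$ be the linear span of the operators $s\otimes t$, and $\mathcal S\otimes\mathcal T$ its weak-$*$ closure. By Lemma~\ref{lem:ref}(a), the spaces $\mathcal S\odot\mathcal T$, $\mathcal S\otimes\mathcal T$ and their common WOT closure have the same $\operatorname{Ref}$.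

For $X\in L(H_1\otimes K_1,H_2\otimes K_2)$, the \emph{slices} $R_{k,k'}(X)\in L(H_1,H_2)$ and $L_{h,h'}(X)\in L(K_1,K_2)$ are the bounded operators defined by
\[
\langle R_{k,k'}(X)h,h'\rangle=\langle X(h\otimes k),h'\otimes k'\rangle=\langle L_{h,h'}(X)k,k'\rangle .
\]
Let $F(\mathcal S,\mathcal T)$ be the space of all $X$ with $R_{k,k'}(X)\in\mathcal S$ for all $k,k'$ and $L_{h,h'}(X)\in\mathcal T$ for all $h,h'$. For reflexive algebras, $F(\mathcal A,\mathcal B)$ is the set of operators that leave all $\mathcal M\otimes K$ and $H\otimes\mathcal N$ of Section~\ref{sec:intro} invariant, since $X$ leaves $\mathcal M\otimes K$ invariant exactly when all $R_{k,k'}(X)$ leave $\mathcal M$ invariant, and likewise for $H\otimes\mathcal N$.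

\begin{lemma}\label{lem:fubini}
If $\mathcal S$ and $\mathcal T$ are reflexive, then
\begin{equation}\label{eq:chain}
\mathcal S\odot\mathcal T\ \subseteq\ \mathcal S\otimes\mathcal T\ \subseteq\ \operatorname{Ref}(\mathcal S\otimes\mathcal T)\ \subseteq\ F(\mathcal S,\mathcal T).
\end{equation}
\end{lemma}

\begin{proof}
Only the last inclusion needs proof. Let $X\in\operatorname{Ref}(\mathcal S\otimes\mathcal T)=\operatorname{Ref}(\mathcal S\odot\mathcal T)$, let $k,k'$ be arbitrary, and let $\langle\,\cdot\,h,h'\rangle$ vanish on $\mathcal S$. The vector functional $\langle\,\cdot\,(h\otimes k),h'\otimes k'\rangle$ takes the value $\langle sh,h'\rangle\langle tk,k'\rangle=0$ at $s\otimes t$, so it vanishes at $X$; that is, $\langle R_{k,k'}(X)h,h'\rangle=0$. By Lemma~\ref{lem:ref}(a), $R_{k,k'}(X)\in\operatorname{Ref}\mathcal S=\mathcal S$. Exchanging the roles of the factors gives $L_{h,h'}(X)\in\mathcal T$.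
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}(b)]
The unitary $h\otimes k\mapsto k\otimes h$ exchanges the factors, so we may assume that $\mathcal A$ has a finite basis $A_1,\dots,A_n$. We show $F(\mathcal A,\mathcal B)\subseteq\mathcal A\odot\mathcal B$; then all spaces in \eqref{eq:chain} coincide and $\mathcal A\otimes\mathcal B$ is reflexive.

No nonzero operator is annihilated by all vector functionals, so their restrictions span the dual of the finite-dimensional space $\mathcal A$. Choose finite sums $\varphi_l=\sum_r\langle\,\cdot\,h_{lr},h'_{lr}\rangle$ with $\varphi_l(A_{l'})=\delta_{ll'}$. Let $X\in F(\mathcal A,\mathcal B)$ and put $B_l=\sum_rL_{h_{lr},h'_{lr}}(X)\in\mathcal B$. For $k,k'\in K$ the slice $R=R_{k,k'}(X)$ lies in $\mathcal A$, so $R=\sum_l\varphi_l(R)A_l$, and $\varphi_l(R)=\sum_r\langle X(h_{lr}\otimes k),h'_{lr}\otimes k'\rangle=\langle B_lk,k'\rangle$. Therefore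
\[
\langle X(h\otimes k),h'\otimes k'\rangle=\langle Rh,h'\rangle=\sum_l\langle A_lh,h'\rangle\langle B_lk,k'\rangle=\Big\langle\Big(\sum_lA_l\otimes B_l\Big)(h\otimes k),h'\otimes k'\Big\rangle .
\]
Elementary tensors span a dense subspace, so $X=\sum_lA_l\otimes B_l$.
\end{proof}

The chain \eqref{eq:chain} shows what a counterexample requires: an operator $M\in F(\mathcal S,\mathcal T)$ outside $\mathcal S\otimes\mathcal T$, and a proof that $M$ is annihilated by \emph{all} vector functionals vanishing on $\mathcal S\odot\mathcal T$, not only by those of product form.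

\section{The diagonal model}\label{sec:model}

\subsection*{Vector functionals when the second factor is diagonal}
Let $I,\Omega,J$ be countable sets, $H_1=\ell^2(I)$, $H_2=\ell^2(\Omega)$, $K=\ell^2(J)$. For $s\in L(H_1,H_2)$ write $s_{\omega n}=\langle se_n,e_\omega\rangle$; the support of $s$ is the set of $(\omega,n)$ with $s_{\omega n}\neq0$, and $e_{\omega n}$ is the matrix unit with $e_n\mapsto e_\omega$ and $e_{n'}\mapsto 0$ for $n'\neq n$. Write $x\in H_1\otimes K$ and $y\in H_2\otimes K$ as $x=\sum_cx_c\otimes e_c$, $y=\sum_cy_c\otimes e_c$, and define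
\[
G_{x,y}(s)=\big(\langle sx_c,y_c\rangle\big)_{c\in J},\qquad \hat x_n(c)=\langle x_c,e_n\rangle,\qquad\hat y_\omega(c)=\langle e_\omega,y_c\rangle .
\]
Then $G_{x,y}(s)\in\ell^1(J)$ by the Cauchy--Schwarz inequality, $\hat x_n,\hat y_\omega\in\ell^2(J)$ with $\sum_n\|\hat x_n\|_2^2=\|x\|^2$ and $\sum_\omega\|\hat y_\omega\|_2^2=\|y\|^2$, and
\begin{align}
\langle(s\otimes t)x,y\rangle&=\sum_ct_c\,G_{x,y}(s)_c&&(t\in\ell^\infty(J)),\label{eq:pair}\\
G_{x,y}(s)&=\sum_{\omega,n}s_{\omega n}\,\hat x_n\hat y_\omega&&(s\text{ of finite support}),\label{eq:coord}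
\end{align}
where sequences on $J$ are multiplied pointwise. If $\mathcal T=N^\perp$ for a closed subspace $N\subseteq\ell^1(J)$, then \eqref{eq:pair} and \eqref{eq:bipolar} give
\begin{equation}\label{eq:into}
\langle\,\cdot\,x,y\rangle=0\ \text{ on }\ \mathcal S\odot\mathcal T\quad\Longleftrightarrow\quad G_{x,y}(\mathcal S)\subseteq N .
\end{equation}
The special feature of a vector functional is that the array $(\hat x_n\hat y_\omega)_{\omega,n}$ has rank one at each point of $J$:
\begin{equation}\label{eq:exchange}
(\hat x_n\hat y_\omega)(\hat x_{n'}\hat y_{\omega'})=(\hat x_n\hat y_{\omega'})(\hat x_{n'}\hat y_\omega).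
\end{equation}
This \emph{exchange identity} already appeared in Example~\ref{ex:trace}.

\subsection*{A nilpotent matrix with trace one}
A finite matrix with square zero has trace zero. The following lemma, proved in Section~\ref{sec:matrix}, says that this fails for infinite matrices even under a summability condition on the rows.

\begin{lemma}[Davie]\label{lem:davie}
There are a countable set $I$, a complex matrix $D=(d_{ij})_{i,j\in I}$ with finitely many nonzero entries in each row and each column, and numbers $\lambda_i>0$ with $\sum_i\lambda_i<\infty$, such that $|d_{ij}|\le\lambda_i$ for all $i,j$, $D^2=0$, only finitely many $d_{ii}$ are nonzero, and $\sum_id_{ii}=1$.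
\end{lemma}

Fix $I$, $D$, $\lambda$ as in the lemma for the rest of the paper, and let
\[
E=\Big\{\eta\in\ell^1(I):\ \sum_jd_{ij}\eta_j=0\ \text{ for all }i\in I\Big\},
\]
a closed subspace of $\ell^1(I)$ because the rows of $D$ are bounded. The rows of $D$ annihilate $E$ by definition, and the columns of $D$ belong to $E$ because $D^2=0$. Let $\delta_i$ denote the unit vectors of $\ell^1(I)$.

\subsection*{A first attempt}
Take $\Omega=J=I$ and the spaces of diagonal operators
\[
\mathcal S_0=\{z\in\ell^\infty(I):(\lambda_nz_n)_n\in E\},\qquad\mathcal T_0=E^\perp .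
\]
Both are reflexive by Lemma~\ref{lem:diag}; for $\mathcal S_0$ take $N$ to be the set of sequences $(d_{in}\lambda_n)_n$, $i\in I$. Let $M_0$ be the diagonal operator on $\ell^2(I)\otimes\ell^2(I)$ with $M_0(e_n\otimes e_j)=(d_{nj}/\lambda_n)\,e_n\otimes e_j$; it has norm at most $1$. Its slices are diagonal. With $f=k\overline{k'}\in\ell^1(I)$, the slice $R_{k,k'}(M_0)$ has entries $(Df)_n/\lambda_n$, and $D(Df)=0$; with $f=h\overline{h'}$, the slice $L_{h,h'}(M_0)$ has entries $\sum_nf_nd_{nj}/\lambda_n$, and its pairing with $\eta\in E$ is $\sum_n(f_n/\lambda_n)\sum_jd_{nj}\eta_j=0$, the double sum being absolutely convergent. So $M_0\in F(\mathcal S_0,\mathcal T_0)$. Now let $u_0=\sum_n\sqrt{\lambda_n}\,e_n\otimes e_n$. Then $G_{u_0,u_0}(z)=(\lambda_nz_n)_n\in E$ for $z\in\mathcal S_0$, so $\langle\,\cdot\,u_0,u_0\rangle$ vanishes on $\mathcal S_0\otimes\mathcal T_0$ by \eqref{eq:into}, while $\langle M_0u_0,u_0\rangle=\sum_nd_{nn}=1$.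

Thus $\mathcal S_0\otimes\mathcal T_0\neq F(\mathcal S_0,\mathcal T_0)$. But the gap is at the wrong place in \eqref{eq:chain}: $\mathcal S_0\otimes\mathcal T_0$ is a weak-$*$ closed space of diagonal operators, hence reflexive.

It is useful to see which vector functionals do annihilate $M_0$. Let $z^j=(d_{nj}/\lambda_n)_n\in\mathcal S_0$, and suppose that $G=G_{x,y}$ has a representation
\begin{equation}\label{eq:rep0}
G(z)=\sum_nz_n\eta_n\ \ (z\in\mathcal S_0\text{ of finite support}),\qquad\eta_n\in E,\qquad\sum_n\|\eta_n\|_1<\infty .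
\end{equation}
Then $\langle M_0x,y\rangle=\sum_jG(z^j)_j=\sum_n\lambda_n^{-1}\sum_jd_{nj}\eta_n(j)=0$. The map $z\mapsto(\lambda_nz_n)_n=\sum_nz_n\lambda_n\delta_n$ has a summable representation whose coefficients $\lambda_n\delta_n$ need not lie in $E$, and the trace condition shows that it has none of the form \eqref{eq:rep0}. (For finite $I$ one would obtain \eqref{eq:rep0} by extending the linear map $\mathcal S_0\to E$ to $\mathbb C^I$.) Our goal is to change $\mathcal S_0$ and $\mathcal T_0$ so that \emph{every} vector functional vanishing on the tensor product has a representation like \eqref{eq:rep0}.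

The first change is to add off-diagonal matrix units to $\mathcal S_0$. By \eqref{eq:into} and \eqref{eq:coord}, the off-diagonal entries of the array $(\hat x_n\hat y_\omega)$ then lie in $E$, and one may hope that \eqref{eq:exchange} expresses the diagonal entries through them. This hope fails as long as products are taken pointwise on $I$: for $x=y=u_0$ the sequences $\hat x_n=\hat y_n=\sqrt{\lambda_n}\,\delta_n$ have disjoint supports, and all off-diagonal entries are $0$. The second change removes these zero divisors.

\begin{example}[the smallest case]\label{ex:small}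
Let $I=\Omega=\{1,2\}$ and $J=\{1,2,3\}$, and embed $\mathbb C^2$ in $\mathbb C^3$ by $\Phi a=(a_1,a_2,a_1+a_2)$. Regard $a$ as the linear form $a_1\xi_1+a_2\xi_2$; the coordinates of $\Phi a$ are its values at $(1,0)$, $(0,1)$, $(1,1)$. The quadratic form $\kappa_1\xi_1^2+\kappa_2\xi_2^2+\kappa_3\xi_1\xi_2$ has the values $\kappa_1,\kappa_2,\kappa_1+\kappa_2+\kappa_3$ at these points and is determined by them.

Suppose $\hat x_n\hat y_\omega=\Phi\gamma_{\omega n}$ for $\omega,n\in\{1,2\}$. Then \eqref{eq:exchange} becomes the polynomial identity $\gamma_{11}\gamma_{22}=\gamma_{12}\gamma_{21}$. If $\gamma_{12}=\gamma_{21}=0$, then $\gamma_{11}=0$ or $\gamma_{22}=0$: the array with diagonal $\delta_1,\delta_2$ and zeros elsewhere, which the vector $e_1\otimes e_1+e_2\otimes e_2$ produces when $\Phi$ is absent, is now excluded. If $\gamma_{11}\ne0$, take a nonzero point of the line $\gamma_{11}=0$. One of $\gamma_{21},\gamma_{12}$ vanishes there, hence on the line, and is a multiple of $\gamma_{11}$. Cancelling $\gamma_{11}$, we find that the array has one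 of the forms
\[
\begin{pmatrix}\gamma_{11}&\gamma_{12}\\ \alpha\gamma_{11}&\alpha\gamma_{12}\end{pmatrix},\qquad\begin{pmatrix}\gamma_{11}&\beta\gamma_{11}\\ \gamma_{21}&\beta\gamma_{21}\end{pmatrix}\qquad(\alpha,\beta\in\mathbb C).
\]
In both cases $\gamma_{22}$ is a \emph{scalar} multiple of $\gamma_{12}$ or $\gamma_{21}$, so it lies in every subspace that contains these two, and $\|\gamma_{22}\|_1=\|\gamma_{12}\|_1\|\gamma_{21}\|_1/\|\gamma_{11}\|_1$. These are the two things that \eqref{eq:rep0} asks for: membership in $E$ and a norm bound. The excluded array is still available as a sum of two rank-one arrays, since $\Phi(s_{11},s_{22})=(s_{11},s_{22},s_{11})+(0,0,s_{22})$ and each coordinate of each summand is a vector functional of $s$.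
\end{example}

\section{The space $\mathcal T$ and products of linear forms}\label{sec:T}

Let $I^{(2)}$ be the countable set of two-element subsets of $I$, and let $J=I\sqcup I^{(2)}$ and $K=\ell^2(J)$. Choose $\varepsilon_{ij}=\varepsilon_{\{i,j\}}>0$ with $\sum_{I^{(2)}}\varepsilon_{ij}\le1$, and define $\Phi:\ell^1(I)\to\ell^1(J)$ by
\[
(\Phi a)_i=a_i,\qquad(\Phi a)_{\{i,j\}}=\varepsilon_{ij}(a_i+a_j).
\]
Since $|a_i+a_j|\le\|a\|_1$ for $i\ne j$, we have $\|a\|_1\le\|\Phi a\|_1\le2\|a\|_1$. So $\Phi$ is injective and $\Phi(E)$ is a closed subspace of $\ell^1(J)$. Put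
\[
\mathcal T=\Phi(E)^\perp\subseteq L(K).
\]
This space is reflexive by Lemma~\ref{lem:diag}, and \eqref{eq:into} holds with $N=\Phi(E)$.

Let $c_{00}(I)$ be the space of finitely supported sequences. Each $a\in\ell^1(I)$ defines the linear form $a[\xi]=\sum_ia_i\xi_i$ on $c_{00}(I)$, which determines $a$, and $(\Phi a)_i=a[\delta_i]$, $(\Phi a)_{\{i,j\}}=\varepsilon_{ij}\,a[\delta_i+\delta_j]$.

\begin{lemma}\label{lem:forms}
Let $a,b,\gamma,\gamma_0$ and finitely many $a_r,b_r$ belong to $\ell^1(I)$.
\begin{itemize}
\item[(i)] If $\sum_r(\Phi a_r)(\Phi b_r)=0$ pointwise on $J$, then $\sum_ra_r[\xi]\,b_r[\xi]=0$ for all $\xi\in c_{00}(I)$.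
\item[(ii)] If $a[\xi]\,b[\xi]=0$ for all $\xi\in c_{00}(I)$, then $a=0$ or $b=0$.
\item[(iii)] If $\gamma_0\ne0$ and $\gamma[\xi]\,\gamma_0[\xi]=a[\xi]\,b[\xi]$ for all $\xi\in c_{00}(I)$, then $a\in\mathbb C\gamma_0$ or $b\in\mathbb C\gamma_0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $q(\xi)=\sum_ra_r[\xi]b_r[\xi]$. The hypothesis at $c=i$ and $c=\{i,j\}$ says $q(\delta_i)=0$ and $\varepsilon_{ij}^2\,q(\delta_i+\delta_j)=0$. Expanding the products gives
\[
q(\xi)=\sum_iq(\delta_i)\xi_i^2+\sum_{\{i,j\}\in I^{(2)}}\big(q(\delta_i+\delta_j)-q(\delta_i)-q(\delta_j)\big)\xi_i\xi_j=0 .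
\]

(ii) A vector space $W$ is not the union of two proper subspaces $W_1,W_2$: otherwise take $\xi\in W_2\setminus W_1$ and $\xi'\in W_1\setminus W_2$; then $\xi+\xi'$ lies in neither. Apply this to $W=c_{00}(I)$ and the kernels of $a[\,\cdot\,]$ and $b[\,\cdot\,]$.

(iii) On $W=\ker\gamma_0[\,\cdot\,]$ the product $a[\xi]b[\xi]$ vanishes, so by the same fact one of the two forms vanishes on $W$. A linear form that vanishes on the kernel of a nonzero form is a scalar multiple of it.
\end{proof}

\section{The space $\mathcal S$, the operator $M$ and the functional $\Psi$}\label{sec:S}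

We want a reflexive space that contains almost all matrix units and in which certain entries $z_n$ satisfy $(\lambda_nz_n)_n\in E$. The obvious candidate, the set of $s\in L(\ell^2(I))$ with $(\lambda_ns_{nn})_n\in E$, has the defect of Example~\ref{ex:trace}. If $\langle\,\cdot\,h,k\rangle\neq0$ vanishes on all off-diagonal matrix units, then $h_n\overline{k_i}=0$ for $i\ne n$, so $h$ and $k$ are multiples of one basis vector; vector functionals see only conditions $s_{nn}=0$ and lose the relations $\sum_nd_{in}\lambda_ns_{nn}=0$. But a relation among entries of a single row, or of a single column, \emph{is} given by a vector functional. So we store $z_n$ in column $n$ in a new row $n^*$ of its own, copy it within column $n$ to each row $i$ with $d_{in}\ne0$, and impose the $i$-th relation along row $i$. The copies are scaled down by small weights so that they cost little in norm.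

Let $I^*=\{n^*:n\in I\}$ be a disjoint copy of $I$, $\Omega=I\sqcup I^*$, $H_1=\ell^2(I)$, $H_2=\ell^2(\Omega)$, and
\[
Q=\{(i,n)\in I\times I:\ d_{in}\ne0\},\qquad P=Q\cup\{(n^*,n):\ n\in I\}\subseteq\Omega\times I .
\]
We call $P$ the \emph{pattern}. Since $D$ has finite rows and columns, each row $\{n:(\omega,n)\in P\}$ and each column $\{\omega:(\omega,n)\in P\}$ of $P$ is finite. Choose $w_{in}>0$ for $(i,n)\in Q$ with $\sum_Qw_{in}^2\le1$, and put $w_{n^*n}=1$; so a weight $w_p$ is defined for every $p\in P$. Let $\mathcal S$ be the set of $s\in L(H_1,H_2)$ such that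
\begin{align}
s_{in}&=w_{in}\,s_{n^*n}&&\text{for all }(i,n)\in Q,\label{eq:col}\\
\sum_{n:\,(i,n)\in Q}\frac{d_{in}\lambda_n}{w_{in}}\,s_{in}&=0&&\text{for all }i\in I.\label{eq:row}
\end{align}
For $j\in I$ define the matrix $s^j$ by
\begin{equation}\label{eq:sj}
s^j_{\omega n}=w_{\omega n}\,d_{nj}/\lambda_n\ \text{ for }(\omega,n)\in P,\qquad s^j_{\omega n}=0\ \text{ for }(\omega,n)\notin P .
\end{equation}

\begin{lemma}\label{lem:S}
\begin{itemize}
\item[(a)] $\mathcal S$ is reflexive.
\item[(b)] $e_{\omega n}\in\mathcal S$ whenever $(\omega,n)\notin P$.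
\item[(c)] $(\lambda_ns_{n^*n})_n\in E$ for every $s\in\mathcal S$.
\item[(d)] Each $s^j$ lies in $\mathcal S$ and has finite support contained in $P$; moreover $\|s^j\|\le2$ and $|s^j_p|\le w_p$ for $p\in P$.
\item[(e)] $\sum_js^j_p\,\eta_j=0$ for every $p\in P$ and $\eta\in E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Condition \eqref{eq:col} says $\langle se_n,e_i-w_{in}e_{n^*}\rangle=0$, and \eqref{eq:row} says $\langle sh_i,e_i\rangle=0$ for the finite sum $h_i=\sum_n(d_{in}\lambda_n/w_{in})e_n$. Apply Lemma~\ref{lem:ref}(b).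

(b) The conditions involve only entries with index in $P$.

(c) The sequence is summable since $|s_{n^*n}|\le\|s\|$ and $\sum_n\lambda_n<\infty$. Substituting \eqref{eq:col} in \eqref{eq:row} gives $\sum_nd_{in}\lambda_ns_{n^*n}=0$ for all $i$.

(d) There are finitely many $n$ with $d_{nj}\ne0$, and each column of $P$ is finite, so the support is finite. The bound $|s^j_p|\le w_p$ is $|d_{nj}|\le\lambda_n$. Condition \eqref{eq:col} holds by \eqref{eq:sj}, and the left side of \eqref{eq:row} is $\sum_nd_{in}d_{nj}=(D^2)_{ij}=0$. The part of $s^j$ in the rows $I^*$ maps $e_n$ to $(d_{nj}/\lambda_n)e_{n^*}$ and has norm at most $1$; the part in the rows $I$ has Hilbert--Schmidt norm at most $(\sum_Qw_{in}^2)^{1/2}\le1$.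

(e) For $p=(\omega,n)$ the sum equals $(w_p/\lambda_n)\sum_jd_{nj}\eta_j=0$.
\end{proof}

The analogue of $M_0$ is the operator $M\in L(H_1\otimes K,H_2\otimes K)$ given by
\[
M(h\otimes e_j)=s^jh\otimes e_j\ \ (j\in I),\qquad M(h\otimes e_c)=0\ \ (c\in I^{(2)});
\]
it is block diagonal with blocks of norm at most $2$. For all $x,y$,
\begin{equation}\label{eq:Mxy}
\langle Mx,y\rangle=\sum_{j\in I}\langle s^jx_j,y_j\rangle=\sum_{j\in I}G_{x,y}(s^j)_j .
\end{equation}
The analogue of $\langle\,\cdot\,u_0,u_0\rangle$ must realize the map $s\mapsto\Phi\big((\lambda_ns_{n^*n})_n\big)$. Its coordinate at $\{i,j\}$ involves the two entries $s_{i^*i}$ and $s_{j^*j}$, which share neither a row nor a column, so we split it in two as at the end of Example~\ref{ex:small}.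

\begin{proposition}\label{prop:Psi}
There is a sum $\Psi$ of two vector functionals on $L(H_1\otimes K,H_2\otimes K)$ with $\Psi=0$ on $\mathcal S\odot\mathcal T$ and $\Psi(M)=1$.
\end{proposition}

\begin{proof}
Fix a total order on $I$. Define $u,u'\in H_1\otimes K$ and $v,v'\in H_2\otimes K$ by their components: for $i\in I$,
\[
u_i=\sqrt{\lambda_i}\,e_i,\qquad v_i=\sqrt{\lambda_i}\,e_{i^*},\qquad u'_i=0,\qquad v'_i=0,
\]
and for $c=\{i,j\}$ with $i<j$,
\[
u_c=\sqrt{\varepsilon_{ij}\lambda_i}\,e_i,\qquad v_c=\sqrt{\varepsilon_{ij}\lambda_i}\,e_{i^*},\qquad u'_c=\sqrt{\varepsilon_{ij}\lambda_j}\,e_j,\qquad v'_c=\sqrt{\varepsilon_{ij}\lambda_j}\,e_{j^*}.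
\]
Each vector has squared norm at most $\sum_i\lambda_i+\sup_i\lambda_i<\infty$. Let $\Psi(Y)=\langle Yu,v\rangle+\langle Yu',v'\rangle$. For $s\in\mathcal S$ put $\eta=(\lambda_ns_{n^*n})_n$, which lies in $E$ by Lemma~\ref{lem:S}(c). The sequence $G_{u,v}(s)+G_{u',v'}(s)$ has the value $\lambda_is_{i^*i}=\eta_i$ at $i$ and $\varepsilon_{ij}\lambda_is_{i^*i}+\varepsilon_{ij}\lambda_js_{j^*j}=\varepsilon_{ij}(\eta_i+\eta_j)$ at $\{i,j\}$, so it equals $\Phi\eta$. By \eqref{eq:pair}, $\Psi(s\otimes t)=\sum_ct_c(\Phi\eta)_c=0$ for $t\in\mathcal T$. By \eqref{eq:Mxy} and \eqref{eq:sj}, $\Psi(M)=\sum_j\lambda_js^j_{j^*j}=\sum_jd_{jj}=1$.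
\end{proof}

\section{No vector functional detects $M$}\label{sec:key}

\begin{proposition}\label{prop:key}
$M\in\operatorname{Ref}(\mathcal S\odot\mathcal T)$.
\end{proposition}

By Lemma~\ref{lem:ref}(a) we must show that $\langle Mx,y\rangle=0$ whenever $\langle\,\cdot\,x,y\rangle$ vanishes on $\mathcal S\odot\mathcal T$. Fix such $x,y$ for this section. By \eqref{eq:into}, $G_{x,y}$ maps $\mathcal S$ into $\Phi(E)$, and $\Phi$ is injective, so there is a linear map $\Gamma:\mathcal S\to E$ with $G_{x,y}(s)=\Phi\Gamma(s)$ for $s\in\mathcal S$. For $(\omega,n)\notin P$ put $\gamma_{\omega n}=\Gamma(e_{\omega n})\in E$, using Lemma~\ref{lem:S}(b). By \eqref{eq:coord},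
\begin{equation}\label{eq:gamma}
\hat x_n\hat y_\omega=\Phi\gamma_{\omega n},\qquad\|\gamma_{\omega n}\|_1\le\|\Phi\gamma_{\omega n}\|_1\le\|\hat x_n\|_2\|\hat y_\omega\|_2\qquad((\omega,n)\notin P).
\end{equation}
For $(\omega,n)\in P$ the sequence $\hat x_n\hat y_\omega$ need not lie in $\Phi(E)$; only the combinations $\sum s_{\omega n}\hat x_n\hat y_\omega$ with $s\in\mathcal S$ do. Let $\mathcal Z$ be the space of all $s\in\mathcal S$ with finite support contained in $P$; it contains every $s^j$. The following lemma supplies substitutes in $E$ for the missing entries; it is the analogue of \eqref{eq:rep0}.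

\begin{lemma}\label{lem:rep}
There are $\eta_p\in E$ $(p\in P)$ with $\sum_{p\in P}w_p\|\eta_p\|_1<\infty$ and $\Gamma(s)=\sum_{p\in P}s_p\eta_p$ for all $s\in\mathcal Z$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:key} from Lemma~\ref{lem:rep}]
By \eqref{eq:Mxy} and $(\Phi a)_j=a_j$ for $j\in I$,
\[
\langle Mx,y\rangle=\sum_{j\in I}\Gamma(s^j)_j=\sum_{j\in I}\sum_{p\in P}s^j_p\,\eta_p(j)=\sum_{p\in P}\sum_{j\in I}s^j_p\,\eta_p(j)=0 .
\]
The sums may be interchanged because $|s^j_p|\le w_p$ gives $\sum_{j,p}|s^j_p\eta_p(j)|\le\sum_pw_p\|\eta_p\|_1<\infty$, and each inner sum on the right vanishes by Lemma~\ref{lem:S}(e).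
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:rep}]
The exchange identity compares an entry of the pattern with a fixed reference entry, and gives information only if the two mixed positions lie off the pattern. This excludes finitely many positions, because rows and columns of $P$ are finite. We first show that finitely many positions do no harm.

\medskip\noindent\emph{Step 1: finite exceptional sets.} It suffices to find a finite set $F\subseteq P$ and $\eta_p\in E$ $(p\in P\setminus F)$ with $\sum_{P\setminus F}w_p\|\eta_p\|_1<\infty$ such that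
\begin{equation}\label{eq:offF}
\Gamma(s)=\sum_{p\in P\setminus F}s_p\eta_p\quad\text{for all }s\in\mathcal Z\text{ that vanish on }F .
\end{equation}
Indeed, let $\Gamma_1(s)$ be the right side of \eqref{eq:offF}, a finite sum for each $s\in\mathcal Z$, and let $\rho:\mathcal Z\to\mathbb C^F$ be restriction of entries to $F$. The linear map $\Gamma-\Gamma_1:\mathcal Z\to E$ vanishes on $\ker\rho$, so it equals $\Lambda\circ\rho$ for a linear map $\Lambda:\rho(\mathcal Z)\to E$. Extend $\Lambda$ linearly to $\mathbb C^F$ with values in $E$, and let $\eta_p$ $(p\in F)$ be the images of the unit vectors. Then $\Gamma(s)-\Gamma_1(s)=\sum_{p\in F}s_p\eta_p$, and finitely many new terms do not affect summability. No norm control on the extension is available, which is why $F$ must be finite.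

\medskip\noindent\emph{Step 2: the case $\gamma_{\omega n}=0$ for all $(\omega,n)\notin P$.} This is the situation of the vector $u_0$ in Section~\ref{sec:model}; we show that $\Gamma$ then depends on finitely many entries only. If $\Gamma=0$ on $\mathcal Z$, take all $\eta_p=0$. Otherwise fix $s^\circ\in\mathcal Z$ with $\Gamma(s^\circ)\ne0$. Let $F$ be the set of $(\omega,n)\in P$ for which some $(\omega',n')$ in the support of $s^\circ$ satisfies both $(\omega,n')\in P$ and $(\omega',n)\in P$. For each of the finitely many $(\omega',n')$, the index $\omega$ ranges over a column of $P$ and $n$ over a row of $P$, so $F$ is finite. Let $s\in\mathcal Z$ vanish on $F$. By \eqref{eq:coord} and \eqref{eq:exchange},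
\[
\Phi\Gamma(s)\,\Phi\Gamma(s^\circ)=\sum s_{\omega n}\,s^\circ_{\omega'n'}\,(\hat x_n\hat y_{\omega'})(\hat x_{n'}\hat y_\omega).
\]
If $s_{\omega n}s^\circ_{\omega'n'}\ne0$, then $(\omega,n)\in P\setminus F$, so $(\omega',n)\notin P$ or $(\omega,n')\notin P$, and one of the last two factors is $0$ by \eqref{eq:gamma}. Hence $\Phi\Gamma(s)\,\Phi\Gamma(s^\circ)=0$, and Lemma~\ref{lem:forms}(i),(ii) give $\Gamma(s)=0$. So \eqref{eq:offF} holds with $\eta_p=0$.

\medskip\noindent\emph{Step 3: the identity relative to a nonzero reference entry.} From now on $\gamma_0:=\gamma_{\omega_0n_0}\ne0$ for some $(\omega_0,n_0)\notin P$. Let $I_0=\{n:(\omega_0,n)\in P\}$ and $\Omega_0=\{\omega:(\omega,n_0)\in P\}$; both are finite. Let $s\in\mathcal S$ have finite support contained in $(\Omega\setminus\Omega_0)\times(I\setminus I_0)$. For $(\omega,n)$ in the support, $(\omega_0,n)$ and $(\omega,n_0)$ lie off $P$, so \eqref{eq:coord}, \eqref{eq:exchange} and \eqref{eq:gamma} give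
\[
\Phi\Gamma(s)\,\Phi\gamma_0=\sum s_{\omega n}(\hat x_n\hat y_\omega)(\hat x_{n_0}\hat y_{\omega_0})=\sum s_{\omega n}(\hat x_n\hat y_{\omega_0})(\hat x_{n_0}\hat y_\omega)=\sum s_{\omega n}(\Phi\gamma_{\omega_0n})(\Phi\gamma_{\omega n_0}).
\]
By Lemma~\ref{lem:forms}(i),
\begin{equation}\label{eq:forms}
\Gamma(s)[\xi]\,\gamma_0[\xi]=\sum_{\omega,n}s_{\omega n}\,\gamma_{\omega_0n}[\xi]\,\gamma_{\omega n_0}[\xi]\qquad(\xi\in c_{00}(I)).
\end{equation}
To cancel $\gamma_0$ we need it to divide each product on the right. For $(\omega,n)\in P$ we cannot argue as in Example~\ref{ex:small}, because $e_{\omega n}$ need not lie in $\mathcal S$. The off-pattern matrix units give divisibility for all but finitely many rows or all but finitely many columns instead.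

\medskip\noindent\emph{Step 4: a dichotomy.} Let
\[
I_1=\{n\in I\setminus I_0:\ \gamma_{\omega_0n}\notin\mathbb C\gamma_0\},\qquad\Omega_1=\{\omega\in\Omega\setminus\Omega_0:\ \gamma_{\omega n_0}\notin\mathbb C\gamma_0\}.
\]
Suppose $\omega\in\Omega_1$, $n\in I_1$ and $(\omega,n)\notin P$. Then \eqref{eq:forms} applies to $s=e_{\omega n}$ and reads $\gamma_{\omega n}[\xi]\gamma_0[\xi]=\gamma_{\omega_0n}[\xi]\gamma_{\omega n_0}[\xi]$, which contradicts Lemma~\ref{lem:forms}(iii). So $\Omega_1\times I_1\subseteq P$. If $\Omega_1$ is nonempty, then $I_1$ is contained in a row of $P$. Hence $\Omega_1$ is finite or $I_1$ is finite.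

\medskip\noindent\emph{Step 5: the substitutes $\eta_p$.} Suppose first that $\Omega_1$ is finite. Let $F$ be the set of $(\omega,n)\in P$ with $\omega\in\Omega_0\cup\Omega_1$ or $n\in I_0$; it lies in finitely many rows and columns of $P$, so it is finite. For $\omega\notin\Omega_0\cup\Omega_1$ write $\gamma_{\omega n_0}=\alpha_\omega\gamma_0$, and put $\eta_{\omega n}=\alpha_\omega\gamma_{\omega_0n}\in E$ for $(\omega,n)\in P\setminus F$. Suppose next that $\Omega_1$ is infinite, so that $I_1$ is finite. Let $F$ be the finite set of $(\omega,n)\in P$ with $\omega\in\Omega_0$ or $n\in I_0\cup I_1$. For $n\notin I_0\cup I_1$ write $\gamma_{\omega_0n}=\beta_n\gamma_0$, and put $\eta_{\omega n}=\beta_n\gamma_{\omega n_0}\in E$ for $(\omega,n)\in P\setminus F$. In both cases, for $(\omega,n)\in P\setminus F$,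
\begin{equation}\label{eq:eta}
\gamma_{\omega_0n}[\xi]\,\gamma_{\omega n_0}[\xi]=\eta_{\omega n}[\xi]\,\gamma_0[\xi],\qquad\|\eta_{\omega n}\|_1=\frac{\|\gamma_{\omega_0n}\|_1\|\gamma_{\omega n_0}\|_1}{\|\gamma_0\|_1}.
\end{equation}
If $s\in\mathcal Z$ vanishes on $F$, its support lies in $P\setminus F\subseteq(\Omega\setminus\Omega_0)\times(I\setminus I_0)$, and \eqref{eq:forms} and \eqref{eq:eta} give $\big(\Gamma(s)-\sum s_p\eta_p\big)[\xi]\,\gamma_0[\xi]=0$ for all $\xi$. Lemma~\ref{lem:forms}(ii) yields \eqref{eq:offF}.

\medskip\noindent\emph{Step 6: summability.} By \eqref{eq:eta} and \eqref{eq:gamma}, $\|\eta_{\omega n}\|_1\le\kappa\|\hat y_\omega\|_2\|\hat x_n\|_2$ with $\kappa=\|\hat x_{n_0}\|_2\|\hat y_{\omega_0}\|_2/\|\gamma_0\|_1$. The Cauchy--Schwarz inequality gives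
\[
\sum_{n}\|\hat y_{n^*}\|_2\|\hat x_n\|_2\le\|x\|\|y\|,\qquad\sum_{(i,n)\in Q}w_{in}\|\hat y_i\|_2\|\hat x_n\|_2\le\Big(\sum_Qw_{in}^2\Big)^{1/2}\Big(\sum_{i,n}\|\hat y_i\|_2^2\|\hat x_n\|_2^2\Big)^{1/2}\le\|x\|\|y\|.
\]
Hence $\sum_{P\setminus F}w_p\|\eta_p\|_1\le2\kappa\|x\|\|y\|<\infty$, and Step 1 completes the proof.
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:size}(a)}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal A=\mathcal A_{\mathcal S}\subseteq L(H_2\oplus H_1)$ and $\mathcal B=\mathcal A_{\mathcal T}\subseteq L(K\oplus K)$. They act on separable spaces and are reflexive algebras by Lemmas~\ref{lem:tri}, \ref{lem:S}(a) and \ref{lem:diag}. Let $\iota_1,\iota_2$ be the inclusions of $H_1,H_2$ in $H_2\oplus H_1$, let $\iota',\iota''$ be the inclusions of $K$ as the first and second summand of $K\oplus K$, and put $V_1=\iota_1\otimes\iota''$, $V_2=\iota_2\otimes\iota'$. For $s\in\mathcal S$, $t\in\mathcal T$,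
\[
V_2(s\otimes t)V_1^*=\begin{pmatrix}0&s\\0&0\end{pmatrix}\otimes\begin{pmatrix}0&t\\0&0\end{pmatrix}\in\mathcal A\odot\mathcal B,
\]
and if $A\in\mathcal A$, $B\in\mathcal B$ have upper right corners $s,t$, then $V_2^*(A\otimes B)V_1=s\otimes t$. So Lemma~\ref{lem:corner} applies to $\mathcal U=\mathcal S\odot\mathcal T$, $\mathcal W=\mathcal A\odot\mathcal B$, and to $M$ and $\Psi$ from Propositions~\ref{prop:key} and~\ref{prop:Psi}. Put $X=\widetilde M$ and $\Theta=\widetilde\Psi$. Then $X\in\operatorname{Ref}(\mathcal A\odot\mathcal B)=\operatorname{Ref}(\mathcal A\otimes\mathcal B)=\operatorname{Alg}\operatorname{Lat}(\mathcal A\otimes\mathcal B)$ by Lemma~\ref{lem:ref}, and $\Theta(X)=1$. The functional $\Theta$ is WOT continuous and vanishes on $\mathcal A\odot\mathcal B$, hence on its WOT closure, which contains $\mathcal A\otimes\mathcal B$. Thus $X$ lies outside the WOT closure of $\mathcal A\otimes\mathcal B$ and inside the common $\operatorname{Ref}$ of $\mathcal A\otimes\mathcal B$ and its WOT closure, so neither is reflexive.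
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:size}(a)]
Change notation and let $\mathcal A\subseteq L(H)$, $\mathcal B\subseteq L(K)$, $X$, $\Theta$ be as in Theorem~\ref{thm:main}. On the separable space $H'=K\oplus H\oplus H\oplus\cdots$ let $\mathcal C$ be the unital algebra of operators $B\oplus A_1\oplus A_2\oplus\cdots$ with $B\in\mathcal B$, $A_k\in\mathcal A$ and $\sup_k\|A_k\|<\infty$.

The algebra $\mathcal C$ is reflexive. Let $Y\in\operatorname{Ref}\mathcal C$. If $h$ lies in the $k$-th copy of $H$, then $Yh\in[\mathcal Ch]=[\mathcal Ah]$, a subspace of that copy; if $h$ lies in $K$, then $Yh\in[\mathcal Bh]\subseteq K$. So $Y$ is block diagonal, with blocks in $\operatorname{Ref}\mathcal B=\mathcal B$ and $\operatorname{Ref}\mathcal A=\mathcal A$ of norm at most $\|Y\|$, and $Y\in\mathcal C$.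

Let $\iota_k:H\to H'$ be the inclusion as the $k$-th copy of $H$, let $\iota:K\to H'$ be the inclusion, and put $W_k=\iota_k\otimes\iota$. Since $\iota_k\mathcal A\iota_k^*\subseteq\mathcal C$, $\iota\mathcal B\iota^*\subseteq\mathcal C$, $\iota_k^*\mathcal C\iota_k=\mathcal A$ and $\iota^*\mathcal C\iota=\mathcal B$, Lemma~\ref{lem:corner} applies with $\mathcal U=\mathcal A\odot\mathcal B$, $\mathcal W=\mathcal C\odot\mathcal C$ and $V_1=V_2=W_k$. So $X_k=W_kXW_k^*$ lies in $\operatorname{Ref}(\mathcal C\odot\mathcal C)=\operatorname{Alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)$, and $\Theta_k(Y)=\Theta(W_k^*YW_k)$ vanishes on the WOT closure of $\mathcal C\otimes\mathcal C$. As $W_k^*W_l=0$ for $k\ne l$, we have $\Theta_k(X_l)=\delta_{kl}$. Applying $\Theta_k$ to a finite combination $\sum_l\alpha_lX_l$ in the WOT closure gives $\alpha_k=0$, so the $X_l$ are linearly independent modulo $\overline{\mathcal C\otimes\mathcal C}^{\,\mathrm{WOT}}$, which is a subspace of $\operatorname{Alg}\operatorname{Lat}(\mathcal C\otimes\mathcal C)$ by Lemma~\ref{lem:ref}.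
\end{proof}

\section{Construction of the matrix $D$}\label{sec:matrix}

We prove Lemma~\ref{lem:davie}. The matrix is a telescoping sum $D=\sum_k2^{-k-1}C_kR_k$ of finite blocks with $R_kC_l=0$ for all $k,l$, which forces $D^2=0$. Each term has trace $+1$ on one group of indices and $-1$ on the next, so the traces cancel except for the first $+1$. The difficulty is to make all entries small; characters of finite groups give orthogonal rows whose entries have equal modulus, and random choices give square-root cancellation in the sums that form the entries.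

We use two textbook facts. First, a cyclic group $Z$ of order $m$ has exactly $m$ characters (homomorphisms to the unit circle), $\frac1m\sum_{g\in Z}\chi(g)\overline{\chi'(g)}=\delta_{\chi\chi'}$, and $\overline{\chi(g)}\chi(h)=\chi(g^{-1}h)$. Second, Hoeffding's inequality: if $\zeta_1,\dots,\zeta_m$ are independent real random variables with mean zero and $|\zeta_r|\le b$, then $\Pr\big(|\sum_r\zeta_r|\ge\varrho\big)\le2\exp(-\varrho^2/(2mb^2))$. A complex number of modulus at least $\sqrt2\,\varrho$ has real or imaginary part of modulus at least $\varrho$, so for complex variables under the same assumptions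
\begin{equation}\label{eq:hoeff}
\Pr\Big(\Big|\sum_r\zeta_r\Big|\ge\sqrt2\,\varrho\Big)\le4\exp\big(-\varrho^2/(2mb^2)\big).
\end{equation}

\begin{proof}[Proof of Lemma~\ref{lem:davie}]
For $k\ge0$ let $Z_k$ be a cyclic group of order $3\cdot2^k$, and let $I=\bigsqcup_kZ_k$. Partition the characters of $Z_k$ into $2^k$ triples. Selecting one character from each triple gives characters $\sigma^k_1,\dots,\sigma^k_{2^k}$; the remaining ones are $\tau^k_1,\dots,\tau^k_{2^{k+1}}$. The ratio $1:2$ makes the number of $\tau$'s at level $k$ equal to the number of $\sigma$'s at level $k+1$.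

\medskip\noindent\emph{Choice of the characters.} The selection can be made so that
\begin{equation}\label{eq:claim1}
\Big|\sum_r\tau^k_r(g)-2\sum_r\sigma^k_r(g)\Big|\le14\sqrt{(k+1)2^k}\qquad(g\in Z_k).
\end{equation}
Select uniformly and independently in each triple. For fixed $g$, a triple $\{\chi_1,\chi_2,\chi_3\}$ with selected member $\sigma$ contributes $\chi_1(g)+\chi_2(g)+\chi_3(g)-3\sigma(g)$, which has mean zero and modulus at most $1+1+2=4$. Apply \eqref{eq:hoeff} with $m=2^k$, $b=4$, $\varrho^2=32m\log(13m)$. The probability that the sum has modulus at least $\sqrt2\,\varrho$ for some of the $3m$ values of $g$ is at most $12m/(13m)<1$. Since $\log(13\cdot2^k)\le3(k+1)$, we have $2\varrho^2\le192(k+1)2^k$, and $192<14^2$.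

\medskip\noindent\emph{Choice of the signs.} With the characters fixed at all levels, for each $k\ge0$ there are signs $\theta^{k+1}_r=\pm1$ $(1\le r\le2^{k+1})$ with
\begin{equation}\label{eq:claim2}
\Big|\sum_r\theta^{k+1}_r\,\overline{\tau^k_r(g)}\,\sigma^{k+1}_r(h)\Big|\le14\sqrt{(k+1)2^{k+1}}\qquad(g\in Z_k,\ h\in Z_{k+1}).
\end{equation}
Take independent uniform signs and apply \eqref{eq:hoeff} with $m=2^{k+1}$, $b=1$, $\varrho^2=2m\log(73\cdot4^k)$. There are $18\cdot4^k$ pairs $(g,h)$, so the probability of a failure is at most $72/73<1$. Since $\log(73\cdot4^k)\le5(k+1)$, we have $2\varrho^2\le20(k+1)2^{k+1}$.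

\medskip\noindent\emph{The matrix.} Let $U_k$ $(k\ge0)$ be the matrix with $2^{k+1}$ rows, columns indexed by $Z_k$, and entries $(3\cdot2^k)^{-1/2}\tau^k_r(g)$. Let $V_k$ $(k\ge1)$ be the matrix with $2^k$ rows, columns indexed by $Z_k$, and entries $(3\cdot2^k)^{-1/2}\theta^k_r\sigma^k_r(g)$. Orthogonality of characters gives $U_kU_k^*=1$, $V_kV_k^*=1$, $V_kU_k^*=0$, $U_kV_k^*=0$. Let $R_k$ have $2^{k+1}$ rows and columns indexed by $I$, equal to $U_k$ on $Z_k$, to $V_{k+1}$ on $Z_{k+1}$, and to $0$ elsewhere. Let $C_k$ have rows indexed by $I$ and $2^{k+1}$ columns, equal to $U_k^*$ on $Z_k$, to $-V_{k+1}^*$ on $Z_{k+1}$, and to $0$ elsewhere. Then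
\[
R_kC_k=U_kU_k^*-V_{k+1}V_{k+1}^*=0,\qquad R_kC_{k+1}=V_{k+1}U_{k+1}^*=0,\qquad R_{k+1}C_k=-U_{k+1}V_{k+1}^*=0,
\]
and $R_kC_l=0$ for $|k-l|\ge2$, since then $Z_k\cup Z_{k+1}$ and $Z_l\cup Z_{l+1}$ are disjoint. Put $D=\sum_{k\ge0}2^{-k-1}C_kR_k$. The $k$-th term is supported on $(Z_k\cup Z_{k+1})^2$, so $D$ has finite rows and columns, and $D^2=\sum_{k,l}2^{-k-l-2}C_k(R_kC_l)R_l=0$, each entry being a finite sum. The nonzero blocks $D_{kl}$ (rows $Z_k$, columns $Z_l$) are
\begin{gather*}
D_{00}=\tfrac12U_0^*U_0,\qquad D_{kk}=2^{-k-1}U_k^*U_k-2^{-k}V_k^*V_k\ \ (k\ge1),\\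
D_{k,k+1}=2^{-k-1}U_k^*V_{k+1},\qquad D_{k+1,k}=-D_{k,k+1}^* .
\end{gather*}

\medskip\noindent\emph{The trace.} For $k\ge1$ and $g,h\in Z_k$, using $(\theta^k_r)^2=1$,
\begin{equation}\label{eq:Dkk}
D_{kk}(g,h)=\frac{2^{-k-1}}{3\cdot2^k}\Big[\sum_r\tau^k_r(g^{-1}h)-2\sum_r\sigma^k_r(g^{-1}h)\Big].
\end{equation}
For $g=h$ the bracket is $2^{k+1}-2\cdot2^k=0$. Also $D_{00}(g,h)=\frac16\big(\tau^0_1(g^{-1}h)+\tau^0_2(g^{-1}h)\big)$ has modulus at most $\frac13$, with three diagonal entries equal to $\frac13$. So exactly three $d_{ii}$ are nonzero, and their sum is $1$.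

\medskip\noindent\emph{The size of the entries.} Put $\mu_k=\sqrt{k+1}\,2^{-3k/2}$. By \eqref{eq:Dkk} and \eqref{eq:claim1}, for $k\ge1$,
\[
|D_{kk}(g,h)|\le\frac{2^{-k-1}}{3\cdot2^k}\cdot14\sqrt{k+1}\,2^{k/2}=\tfrac73\mu_k .
\]
The entry $D_{k,k+1}(g,h)$ is $2^{-k-1}(3\cdot2^k)^{-1/2}(3\cdot2^{k+1})^{-1/2}$ times the sum in \eqref{eq:claim2}, so
\[
|D_{k,k+1}(g,h)|\le\frac{2^{-k-1}}{3\sqrt2\cdot2^k}\cdot14\sqrt{k+1}\,2^{(k+1)/2}=\tfrac73\mu_k .
\]
For $k\geq1$ the entries of $D_{k,k-1}=-D_{k-1,k}^*$ are therefore bounded by $\frac73\mu_{k-1}\le\frac73\,2^{3/2}\mu_k<7\mu_k$. Put $\lambda_i=7\mu_k$ for $i\in Z_k$. A row $i\in Z_k$ meets only the blocks $D_{k,k-1}$, $D_{kk}$, $D_{k,k+1}$, so $|d_{ij}|\le\lambda_i$ for all $j$, and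
\[
\sum_i\lambda_i=\sum_k3\cdot2^k\cdot7\sqrt{k+1}\,2^{-3k/2}=21\sum_k\sqrt{k+1}\,2^{-k/2}<\infty .\qedhere
\]
\end{proof}

\begin{remark}
The trivial bound $4\cdot2^k$ for the bracket in \eqref{eq:Dkk} gives entries of size $\frac23 2^{-k}$ in $3\cdot2^k$ rows, a contribution of $2$ to $\sum_i\lambda_i$ from every level; so cancellation is what makes the sum finite. Truncation does not help: the partial sum $\sum_{k\le l}2^{-k-1}C_kR_k$ is a finite matrix of square zero, and its last diagonal block $-2^{-l-1}V_{l+1}^*V_{l+1}$ has trace $-2^{-l-1}\cdot2^{l+1}=-1$, which cancels the trace of $D_{00}$.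
\end{remark}

\begin{thebibliography}{9}

\bibitem{HDP}
\emph{Hyperreflexivity and a dual product construction},
\texttt{http://www.electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20of\%20\allowbreak the\%20American\%20\allowbreak Mathematical\%20\allowbreak Society\%20US/\allowbreak 1900-2006/\allowbreak 1986-294-01/\allowbreak S0002-9947-1986-0819936-X.pdf}

\end{thebibliography}
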